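# Rearranging a sequence so that the products become distinct

## "Always possible" fails, and cosets are the reason

Let $G$ be a finite abelian group, written multiplicatively. Take $k$ distinct elements $a_1,\dots,a_k$ of $G$ and $k$ further elements $b_1,\dots,b_k$, which may repeat. We may rearrange the $b$'s. Can we do it so that the products $a_1b_{\pi(1)},\dots,a_kb_{\pi(k)}$ are all distinct?

There are $k!$ rearrangements, and if all the $b$'s are equal every one of them works. So the first guess is: yes, always, since $k\le |G|$ leaves enough room. We test it.

**Two elements.** Let $k=2$. The identity fails exactly when $a_1b_1=a_2b_2$, and the swap fails exactly when $a_1b_2=a_2b_1$. With $g=a_1a_2^{-1}\neq1$, both fail exactly when $b_2b_1^{-1}=g$ and $b_1b_2^{-1}=g$, and then $g=g^{-1}$. So a failure requires an element of order $2$. It does happen: in $\mathbb Z/2$ (written additively) with $a=b=(0,1)$ the sums are $0,0$ or $1,1$. The first guess is false, but for $k=2$ it is true in every group of odd order.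

**One odd entry.** Let $b=(\beta,\dots,\beta,\gamma)$ with $\gamma\ne\beta$, and put $g=\gamma\beta^{-1}\neq 1$ and $A=\{a_1,\dots,a_k\}$. If $\gamma$ is assigned to $a\in A$, the products are the elements of $(A\setminus\{a\})\beta$ together with $a\gamma=(ag)\beta$. Since $ag\ne a$, there is a collision exactly when $ag\in A$. So every rearrangement fails exactly when $Ag\subseteq A$, hence $Ag=A$, that is, when $A$ is a union of cosets of the cyclic group $\langle g\rangle$.

This gives a whole family of failures. Suppose $1\le k\le|G|$ and $\gcd(k,|G|)>1$. Choose a prime $q$ dividing both $k$ and $|G|$, an element $g$ of order $q$, a union $A$ of $k/q$ cosets of $\langle g\rangle$, and $b=(1,\dots,1,g)$. No rearrangement works.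

All these obstructions need $A$ to be as large as a nontrivial subgroup. The corrected guess is that nothing goes wrong when $k$ is smaller than every nontrivial subgroup, and that guess is a theorem.

**Definition.** For an abelian group $G$, let $p(G)$ be the smallest order of a nontrivial finite subgroup, and $p(G)=\infty$ if there is none. For finite $G$ with $|G|>1$ this is the smallest prime divisor of $|G|$, by Cauchy's theorem. For example $p(\mathbb Z/35)=5$, while the trivial group has $p=\infty$.

**Theorem A (DKSS).** Let $G$ be a finite abelian group with $|G|>1$, let $k<p(G)$ be a positive integer, let $a_1,\dots,a_k\in G$ be distinct, and let $b_1,\dots,b_k\in G$ be arbitrary. Then there is $\pi\in S_k$ such that $a_1b_{\pi(1)},\dots,a_kb_{\pi(k)}$ are distinct.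

The statement appears as a conjecture (DKSS) in "Problems and Results in Additive Combinatorics", http://pweb.nju.edu.cn/zwsun/AdditiveComb.pdf. These notes prove it. The family above, with $k=p(G)$, shows that the bound $k<p(G)$ is sharp: the statement fails for every $k\le |G|$ with $\gcd(k,|G|)>1$.

## Prime order: averaging a Vandermonde determinant

If $G=\mathbb F_r$, distinctness can be read off a determinant. For $z=(z_1,\dots,z_k)$ put
$$V(z)=\det\big(z_i^{\,l}\big)_{1\le i\le k,\;0\le l\le k-1},$$
with $z^0=1$ also for $z=0$. Over a field, $V(z)\ne0$ if and only if the $z_i$ are distinct. The following argument is due to Alon (*Additive Latin transversals*, Israel J. Math. 117 (2000)).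

**Lemma 1.** Let $r$ be prime, $k<r$, let $x_1,\dots,x_k\in\mathbb F_r$ be distinct and $u_1,\dots,u_k\in\mathbb F_r$ arbitrary. Then some $\omega\in S_k$ makes the elements $x_i+u_{\omega(i)}$ distinct.

*Proof.* It suffices to show that the average of the determinants is nonzero, and we prove
$$\sum_{\omega\in S_k}V\big(x_1+u_{\omega(1)},\dots,x_k+u_{\omega(k)}\big)=k!\;V(x_1,\dots,x_k).\tag{1}$$
Expand each determinant over bijections $\sigma:\{1,\dots,k\}\to\{0,\dots,k-1\}$ with the corresponding signs:
$$V\big(x_1+u_{\omega(1)},\dots\big)=\sum_\sigma\operatorname{sgn}(\sigma)\prod_i\big(x_i+u_{\omega(i)}\big)^{\sigma(i)} .$$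
Now expand each power by the binomial theorem. In the factor with exponent $l=\sigma(i)$ we choose some power $e(l)$ of $x_i$, with $0\le e(l)\le l$, and get the coefficient $\binom{l}{e(l)}$. So the left side of (1) equals
$$\sum_{e}\ \prod_{l}\binom{l}{e(l)}\ \sum_\sigma\operatorname{sgn}(\sigma)\prod_i x_i^{e(\sigma(i))}\ \sum_\omega\prod_i u_{\omega(i)}^{\sigma(i)-e(\sigma(i))},$$
where $e$ runs over the functions on $\{0,\dots,k-1\}$ with $0\le e(l)\le l$.

The innermost sum does not depend on $\sigma$. Indeed, indexing its product by $l=\sigma(i)$ turns it into $\sum_\omega\prod_l u_{\omega(\sigma^{-1}(l))}^{\,l-e(l)}$, and as $\omega$ runs over $S_k$, the map $\omega\sigma^{-1}$ runs over all bijections $\{0,\dots,k-1\}\to\{1,\dots,k\}$. Call this sum $c_e$. The total becomes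
$$\sum_e\ \prod_l\binom{l}{e(l)}\;c_e\;\det\big(x_i^{e(l)}\big).$$
The determinant has two equal columns unless the numbers $e(0),\dots,e(k-1)$ are distinct. Since $e(l)\le l$, distinctness forces $e(0)=0$, then $e(1)=1$, and so on: $e(l)=l$ for all $l$. For this $e$ the binomials are $1$, every exponent $l-e(l)$ is $0$, so $c_e=k!$, and the determinant is $V(x)$. This is (1).

As $k<r$, the integer $k!$ is nonzero in $\mathbb F_r$, and $V(x)\neq0$ because the $x_i$ are distinct. So some summand on the left of (1) is nonzero. $\blacksquare$

**Where this stops.** Identity (1) holds over every commutative ring, so one may try it over $\mathbb Z/n$. Take $\mathbb Z/25$, $k=3<5$, $x=u=(0,5,10)$. Then $V(x)=(5-0)(10-0)(10-5)=250\equiv0$, although the $x_i$ are distinct. Every term on the left is a product of three multiples of $5$ and vanishes too, so (1) reads $0=0$. Yet a good rearrangement exists: $0+0,\ 5+5,\ 10+10$ are $0,10,20$. The determinant cannot see distinctness inside a coset of $5\mathbb Z/25$.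

## Passing to a quotient, and what to ask for there

The example suggests splitting the problem: choose a subgroup $N$ of prime order, deal with $G/N$ first, and use Lemma 1 inside the cosets of $N$. But the images of the $a_i$ in $G/N$ need not be distinct. For $G=\mathbb Z/25$, $N=5\mathbb Z/25$ and $a=(0,5,10,1)$ the images are $0,0,0,1$, so Theorem A cannot be applied in $G/N$, and distinct products there may be out of reach. We ask for less: products in the quotient may coincide, but only when both factors coincide.

**Definition.** Let $x_1,\dots,x_k$ and $y_1,\dots,y_k$ be sequences in a group. A permutation $\tau\in S_k$ is a **rainbow matching** of them if for all $i,j$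
$$x_iy_{\tau(i)}=x_jy_{\tau(j)}\ \Longrightarrow\ x_i=x_j\ \text{ and }\ y_{\tau(i)}=y_{\tau(j)} .\tag{2}$$

For example, in $\mathbb Z$ with $x=(0,0,1)$ and $y=(0,0,1)$ the identity is a rainbow matching: the sums are $0,0,2$, and the two sums $0$ come from the same pair $(0,0)$. If the $x_i$ are distinct, (2) just says that the products are distinct.

**Lemma 2 (lifting).** Let $G$ be abelian, $N\le G$ a subgroup of prime order $r$, $k<r$, $a_1,\dots,a_k\in G$ distinct, $b_1,\dots,b_k\in G$. Let bars denote images in $G/N$. If $(\bar a_i)$, $(\bar b_j)$ have a rainbow matching $\tau$, then some $\pi\in S_k$ makes the products $a_ib_{\pi(i)}$ distinct.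

*Proof.* The idea is to correct $\tau$ inside each group of indices that $G/N$ cannot separate. Partition $\{1,\dots,k\}$ into classes according to the pair $(\bar a_i,\bar b_{\tau(i)})$. For a class $I$ choose $g,h\in G$ and $x_i,u_i\in N$ with $a_i=gx_i$ and $b_{\tau(i)}=hu_i$ for $i\in I$. The $x_i$ with $i\in I$ are distinct because the $a_i$ are. Since $|I|\le k<r$ and $N\cong\mathbb Z/r$, Lemma 1 gives a permutation $\omega_I$ of $I$ for which the elements $x_iu_{\omega_I(i)}$, $i\in I$, are distinct. Put $\pi(i)=\tau(\omega_I(i))$ for $i\in I$. The $\omega_I$ together form a permutation of $\{1,\dots,k\}$, so $\pi\in S_k$.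

For $i\in I$ we have $a_ib_{\pi(i)}=gh\,x_iu_{\omega_I(i)}$, so products within a class are distinct. Next, $\bar b_{\pi(i)}=\bar b_{\tau(i)}$, because $\omega_I(i)$ lies in the same class $I$. So if $i,j$ lie in different classes, the pairs $(\bar a_i,\bar b_{\tau(i)})$ and $(\bar a_j,\bar b_{\tau(j)})$ differ, and (2) gives
$$\overline{a_ib_{\pi(i)}}=\bar a_i\bar b_{\tau(i)}\neq\bar a_j\bar b_{\tau(j)}=\overline{a_jb_{\pi(j)}} .\qquad\blacksquare$$

Everything now depends on one question: when does a rainbow matching exist?

## Rainbow transportation matrices

In $\mathbb Z$ the answer is "always". Sort both sequences, $x_1\le\dots\le x_k$ and $y_1\le\dots\le y_k$, and take $\tau=\mathrm{id}$. If $i<j$ and $x_i+y_i=x_j+y_j$, then $x_i\le x_j$ and $y_i\le y_j$ force equality in both. In a finite group there is no compatible order. In $\mathbb Z/5$ with $x=(0,2)$, $y=(0,3)$, sorted by residues, the identity gives the sums $0,0$. Here the swap works (sums $3,2$), but in general nothing tells us which orders to use.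

So we forget the group and keep only its multiplication table. A matching of the two sequences is recorded by the matrix $c$ whose entry $c(x,y)$ counts the indices $i$ with $(x_i,y_{\tau(i)})=(x,y)$. Its row and column sums are the multiplicities of the values. Color the cell $(x,y)$ by the product $xy$. Then (2) says that the cells with positive entry have distinct colors.

**Theorem B (rainbow transportation, with converse).** Let $A,B,C$ be finite nonempty sets and $\chi:A\times B\to C$. The following are equivalent.

1. $|\chi(A'\times B')|\ge|A'|+|B'|-1$ for all nonempty $A'\subseteq A$, $B'\subseteq B$.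
2. For all $m:A\to\mathbb Z_{\ge0}$ and $n:B\to\mathbb Z_{\ge0}$ with $\sum m=\sum n\ge1$ there is a matrix $c:A\times B\to\mathbb Z_{\ge0}$ with row sums $m$ and column sums $n$ such that $\chi$ is injective on $\operatorname{supp}c$.

We refer to the two conditions as (B1) and (B2). Here are two small tables, both with $A=B=\{0,1\}$.

* **In $\mathbb Z/3$, $\chi(a,b)=a+b$.** The colors of $00,01,10,11$ are $0,1,1,2$, and (B1) holds. A set of cells is rainbow (all colors distinct) exactly when it does not contain both $01$ and $10$. For $m=(2,1)$, $n=(1,2)$ the matrix with $1$ in cells $00,01,11$ works.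
* **In $\mathbb Z/2$, $\chi(a,b)=a+b$.** The colors are $0,1,1,0$, and (B1) fails, since $2<3$. For $m=n=(1,1)$ the only two candidates are supported on $\{00,11\}$ and $\{01,10\}$. Neither is rainbow.

Now draw these tables as geometry. Divide $m$ and $n$ by their common sum: the normalized margins are points of two simplices, here of two segments, so the pair is a point of a square whose corners are the cells $00,01,10,11$. A rainbow set of cells, used with real weights, reaches the convex hull of its corners. In $\mathbb Z/3$ the maximal rainbow sets are $\{00,01,11\}$ and $\{00,10,11\}$, two triangles that cover the square. In $\mathbb Z/2$ the maximal rainbow sets are $\{00,01\},\{00,10\},\{11,01\},\{11,10\}$, the four sides; the center, which is the pair $m=n=(1,1)$, is missed. So (B2) asks that rainbow sets cover a product of simplices, and covering is something topology can prove.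

## Proof of Theorem B, (B1) ⇒ (B2)

**Facts recalled.** A space is $(-1)$-connected if it is nonempty. For $n\ge0$ it is $n$-connected if it is nonempty and every map $S^i\to X$ with $0\le i\le n$ extends to the ball $D^{i+1}$. For instance, two points are $(-1)$-connected but not $0$-connected, and $S^1$ is $0$-connected but not $1$-connected. We use three standard facts about finite complexes.

* The suspension of an $n$-connected complex $X$, $n\ge-1$, is $(n+1)$-connected. For $n=-1$: every point is joined to a pole, and the poles are joined through a point of $X$. For $n\ge0$: the suspension is a union of two contractible open cones with path-connected intersection, so it is simply connected by van Kampen; its reduced homology is that of $X$ shifted up by one degree, so it vanishes up to degree $n+1$; now apply Hurewicz.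
* A wedge of $n$-connected complexes, $n\ge0$, is $n$-connected. For $n=0$ this is clear, and for $n\ge1$ it follows in the same way from van Kampen, additivity of reduced homology, and Hurewicz.
* Collapsing a contractible subcomplex to a point is a homotopy equivalence.

The *join* of simplicial complexes on disjoint vertex sets has as simplices the nonempty unions $\sigma_1\cup\sigma_2\cup\cdots$ with each $\sigma_j$ empty or a simplex of the $j$-th complex. Two points joined with two points give a $4$-cycle, the $\mathbb Z/2$ picture above.

**Step 1: the two objects.** We set up the space of margins and the space of rainbow weightings. Let $\Delta_A\subset\mathbb R^A$ and $\Delta_B\subset\mathbb R^B$ be the standard simplices with vertices $e_a$ and $f_b$, and $Q=\Delta_A\times\Delta_B$. The nonempty faces of $Q$ are the sets $\Delta_{A'}\times\Delta_{B'}$ with $A'\subseteq A$, $B'\subseteq B$ nonempty, and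
$$\dim(\Delta_{A'}\times\Delta_{B'})=|A'|+|B'|-2 .$$
Let $K$ be the simplicial complex with vertex set $A\times B$ whose simplices are the nonempty sets $\sigma$ on which $\chi$ is injective. Let $K_{A',B'}$ be the subcomplex of the simplices contained in $A'\times B'$. Define
$$L:|K|\to Q,\qquad L\Big(\sum_{(a,b)\in\sigma}\lambda_{ab}\,(a,b)\Big)=\Big(\sum\lambda_{ab}\,e_a,\ \sum\lambda_{ab}\,f_b\Big).$$
So $L$ sends a weight matrix $\lambda$ to its pair of margins. It is continuous, affine on each simplex, and maps $|K_{A',B'}|$ into $\Delta_{A'}\times\Delta_{B'}$. The goal of Steps 2–4 is that $L$ is onto.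

**Step 2: $K_{A',B'}$ is highly connected.** This is where the number of colors enters. Let $\nu=|\chi(A'\times B')|$. A set of cells is rainbow when it contains at most one cell of each color, so $K_{A',B'}$ is the join of $\nu$ nonempty finite discrete sets, the color classes in $A'\times B'$. We claim that any join $J_\nu$ of $\nu$ nonempty finite discrete sets is $(\nu-2)$-connected. For $\nu=1$ it is nonempty. For $\nu\ge2$ write $J_\nu=J_{\nu-1}*D$, where $D$ has $q$ points. This is a union of $q$ cones over $J_{\nu-1}$, glued along their common base $J_{\nu-1}$. Collapse one of the cones to a point. In each remaining cone the base is thereby collapsed, which turns the cone into a suspension of $J_{\nu-1}$. So $J_\nu$ is homotopy equivalent to a wedge of $q-1$ suspensions of $J_{\nu-1}$ (a point if $q=1$). By induction $J_{\nu-1}$ is $(\nu-3)$-connected, so each suspension, and hence the wedge, is $(\nu-2)$-connected.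

**Step 3: a map $h:Q\to|K|$ that respects faces.** We want
$$h(\Delta_{A'}\times\Delta_{B'})\subseteq|K_{A',B'}|\quad\text{for all nonempty }A'\subseteq A,\ B'\subseteq B.\tag{3}$$
Build $h$ by induction on the dimension of faces. Send the vertex $(e_a,f_b)$ of $Q$ to the vertex $(a,b)$ of $K$. Let $F=\Delta_{A'}\times\Delta_{B'}$ have dimension $d=|A'|+|B'|-2\ge1$, and suppose $h$ is defined and continuous on all proper faces of $F$. These make up $\partial F\cong S^{d-1}$. A proper face is $\Delta_{A''}\times\Delta_{B''}$ with $A''\subseteq A'$, $B''\subseteq B'$, so $h(\partial F)\subseteq|K_{A',B'}|$. By (B1),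
$$\nu=|\chi(A'\times B')|\ge|A'|+|B'|-1=d+1 ,$$
so by Step 2 the complex $K_{A',B'}$ is $(d-1)$-connected. Hence $h|_{\partial F}$ extends over the ball $F$ inside $|K_{A',B'}|$. The extensions over different faces of the same dimension agree where they meet, which is in lower-dimensional faces, so the result is continuous.

Note the exact fit: (B1) supplies just the connectivity that the dimension of the face demands.

**Step 4: $L$ is onto.** The composite $\varphi=L\circ h:Q\to Q$ maps every face into itself, by (3) and Step 1. We show that $\varphi$ is onto. Suppose $x\in Q$ is not in its image, and let $F$ be the face with $x$ in its relative interior. If $\dim F=0$, then $\varphi(F)=F=\{x\}$, a contradiction. Otherwise let $\rho:F\setminus\{x\}\to\partial F$ be radial projection from $x$, which is the identity on $\partial F$, and put $\psi=\rho\circ\varphi|_F:F\to\partial F$. For $y\in\partial F$ let $F'$ be a proper face of $F$ containing $y$. Then $\varphi(y)\in F'$, so $\psi(y)=\varphi(y)$, and the whole segment $(1-\tau)y+\tau\varphi(y)$, $0\le\tau\le1$, lies in $F'\subseteq\partial F$. So $\psi|_{\partial F}$ is homotopic to the identity of $\partial F$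 within $\partial F$. But $\psi|_{\partial F}$ extends to the ball $F$ as a map into $\partial F$, so it is null-homotopic. Then the identity of the sphere $\partial F$ would be null-homotopic, which is impossible (for $\dim F=1$ this is the statement that two points are not path-connected). So $\varphi$ is onto, and therefore $L$ is onto.

**Step 5: a real matrix with the right margins.** Let $m,n$ be as in (B2) and $M=\sum m=\sum n\ge1$. The point $(m/M,n/M)$ lies in $Q$, so by Step 4 it equals $L(y)$ for some $y=\sum_{(a,b)\in\sigma}\lambda_{ab}(a,b)$ with $\sigma$ a simplex of $K$. The matrix $M\lambda$ is real and nonnegative, is supported on the rainbow set $\sigma$, and has row sums $m$ and column sums $n$.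

**Step 6: integrality.** We make the entries integers without enlarging the support. Among the nonnegative real matrices supported on $\sigma$ with margins $m,n$, take one, $c$, with the fewest non-integer entries. Suppose there are some, and view their cells as the edges of a bipartite graph on $A\sqcup B$. Since all row and column sums are integers, no vertex has degree exactly $1$. A finite graph with an edge and no vertex of degree $1$ contains a cycle, and here the cycle has even length. Add $t$ and $-t$ alternately to the entries along the cycle, increasing $t$ from $0$ until for the first time one of these entries becomes an integer. The margins do not change, and each changed entry stays between the floor and the ceiling of its old value, so it stays nonnegative. The new matrix has fewer non-integer entries, a contradiction. So $c$ is an integer matrix. As $\operatorname{supp}c\subseteq\sigma$, $\chi$ is injective on $\operatorname{supp}c$. $\blacksquare$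

**Corollary 3.** Let $x_1,\dots,x_k$ and $y_1,\dots,y_k$ be sequences in a group $\Gamma$ with value sets $X$, $Y$. If $|X'Y'|\ge|X'|+|Y'|-1$ for all nonempty $X'\subseteq X$, $Y'\subseteq Y$, then the sequences have a rainbow matching: there is $\tau\in S_k$ with (2).

*Proof.* Apply Theorem B with $\chi(x,y)=xy$ on $X\times Y$ and with $m,n$ the multiplicity functions of the two sequences. From the matrix $c$ we build $\tau$: for each $x\in X$ split the $m(x)$ indices $i$ with $x_i=x$ into blocks of sizes $c(x,y)$, $y\in Y$; for each $y\in Y$ split the $n(y)$ indices $j$ with $y_j=y$ into blocks of sizes $c(x,y)$, $x\in X$; let $\tau$ map the $(x,y)$-block of the first kind bijectively to the $(x,y)$-block of the second kind. Then exactly $c(x,y)$ indices $i$ have $(x_i,y_{\tau(i)})=(x,y)$. If $x_iy_{\tau(i)}=x_jy_{\tau(j)}$, then two cells of $\operatorname{supp}c$ have the same color, so they are the same cell. $\blacksquare$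

## The converse: margins that force a connected support

**(B2) ⇒ (B1).** Fix nonempty $A'\subseteq A$, $B'\subseteq B$ with $|A'|=s$, $|B'|=t$. We want to see $s+t-1$ colors, and a connected bipartite graph on $A'\sqcup B'$ has at least $s+t-1$ edges. So we choose margins that force every matrix to have connected support. Fix $a_0\in A'$ and put
$$n_b=s\ (b\in B'),\qquad m_a=1\ (a\in A'\setminus\{a_0\}),\qquad m_{a_0}=st-s+1,$$
and zeros elsewhere. Both sums are $st$, and all margins on $A'$ and $B'$ are positive.

Let $X\subseteq A'$ be nonempty and proper. If $a_0\notin X$, then $\sum_Xm=|X|\in[1,s-1]$. If $a_0\in X$, then $\sum_{A'\setminus X}m\in[1,s-1]$ and $\sum_Xm=st-\sum_{A'\setminus X}m$. In both cases $\sum_Xm$ is not a multiple of $s$. Since $\sum_Yn=s|Y|$ for $Y\subseteq B'$, an equality $\sum_Xm=\sum_Yn$ with $X\subseteq A'$, $Y\subseteq B'$ forces $X=\emptyset$ or $X=A'$. By positivity of $n$ on $B'$ it then forces $Y=\emptyset$ or $Y=B'$, respectively.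

Take $c$ from (B2) for these margins. Its support lies in $A'\times B'$. As a bipartite graph on $A'\sqcup B'$ it has no isolated vertex, because all margins there are positive. If $X\sqcup Y$ is the vertex set of a connected component, then $\sum_Xm$ and $\sum_Yn$ both equal the sum of the entries of $c$ in that component. So $X=A'$, $Y=B'$, and the graph is connected. It has at least $s+t-1$ edges, whose colors are distinct, so $|\chi(A'\times B')|\ge s+t-1$. This completes the proof of Theorem B. $\blacksquare$

## Kneser's theorem and the one way the count can fail

Corollary 3 needs a lower bound on product sets, which comes from a cited theorem (Kneser 1953; e.g. Nathanson, *Additive Number Theory: Inverse Problems*, Ch. 4).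

**Kneser's theorem.** Let $X,Y$ be finite nonempty subsets of an abelian group, and let $H=\{g:gXY=XY\}$ be the *stabilizer* of $XY$. Then $|XY|\ge|XH|+|YH|-|H|$.

Two consequences are used. If $H=1$, then $|XY|\ge|X|+|Y|-1$. And $XY$ is always a union of cosets of $H$, so $H$ is finite and $|XY|\ge|H|$. For example, in $\mathbb Z/25$ let $X=\{0,5,10\}$ and $Y=\{0,5,10,15\}$. Then $X+Y=\{0,5,10,15,20\}$ has $5<3+4-1$ elements, and its stabilizer is the subgroup $\{0,5,10,15,20\}$.

We also need two facts about $p(G)$, for any abelian group $G$.

* **(F1)** Every prime $q$ dividing the order of a finite subgroup of $G$ satisfies $q\ge p(G)$, since by Cauchy's theorem there is a subgroup of order $q$.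
* **(F2)** If $N\le G$ is a finite subgroup, then $p(G/N)\ge p(G)$. Indeed, let $P/N$ be a nontrivial finite subgroup of $G/N$. Then $P$ is finite, and a prime $q$ dividing $|P/N|$ divides $|P|$, so $|P/N|\ge q\ge p(G)$ by (F1).

**Lemma 4 (structure).** Let $G$ be abelian and let $A',B'\subseteq G$ be nonempty with $|A'|,|B'|\le k<p(G)$, $k$ an integer, and
$$|A'B'|\le|A'|+|B'|-2 .$$
Then there is a subgroup $N\le G$ of prime order $r\ge p(G)$ such that each of $A'$, $B'$ lies in one coset of $N$, and $|A'|+|B'|\ge r+2$.

*Proof.* Let $N$ be the stabilizer of $A'B'$. It is finite, and $N\ne1$ by Kneser's theorem. So $p=p(G)$ is finite and $|N|\ge p$. The set $A'B'$ is a union of cosets of $N$, and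
$$|A'B'|\le|A'|+|B'|-2\le2k-2\le2p-4<2|N| ,$$
so $A'B'$ is a single coset $zN$. For $b\in B'$ we have $A'b\subseteq zN$, hence $A'\subseteq zb^{-1}N$; symmetrically, $B'$ lies in one coset of $N$. Next, $|N|=|A'B'|\le2p-4<p^2$. All prime divisors of $|N|$ are at least $p$ by (F1), so a product of two or more of them would be at least $p^2$. Hence $|N|=r$ is a prime, $r\ge p$. Finally $|A'|+|B'|\ge|A'B'|+2=r+2$. $\blacksquare$

So when the count fails, large parts of both value sets collapse in $G/N$. That collapse is what makes the quotient easy.

## Proof of Theorem A

Let $p=p(G)$, let $A=\{a_1,\dots,a_k\}$, and let $B$ be the set of values of $b_1,\dots,b_k$. Then $|A|=k$ and $|B|\le k\le p-1$.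

**Case 1: $|A'B'|\ge|A'|+|B'|-1$ for all nonempty $A'\subseteq A$, $B'\subseteq B$.** Here a rainbow matching exists in $G$ itself. Corollary 3 gives $\pi$ such that $a_ib_{\pi(i)}=a_jb_{\pi(j)}$ implies $a_i=a_j$, that is, $i=j$. The products are distinct.

**Case 2: $|A'B'|\le|A'|+|B'|-2$ for some nonempty $A'\subseteq A$, $B'\subseteq B$.** Lemma 4 gives a subgroup $N$ of prime order $r\ge p$, with $A'$ and $B'$ each inside one coset of $N$ and $|A'|+|B'|\ge r+2$. Let bars denote images in $G/N$.

**Step 1: the images are small.** We bound $|\bar A|+|\bar B|$. Since $A'$ and $B'$ each collapse to a point,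
$$|\bar A|+|\bar B|\le(1+k-|A'|)+(1+k-|B'|)\le2k+2-(r+2)=2k-r\le2(p-1)-p=p-2.\tag{4}$$

**Step 2: a rainbow matching in $G/N$.** We check the hypothesis of Corollary 3 for the sequences $(\bar a_i)$, $(\bar b_j)$. Let $X\subseteq\bar A$, $Y\subseteq\bar B$ be nonempty. If the stabilizer of $XY$ in $G/N$ is trivial, Kneser's theorem gives $|XY|\ge|X|+|Y|-1$. If it is nontrivial, it is a nontrivial finite subgroup of $G/N$, so by (F2) and (4)
$$|XY|\ge p(G/N)\ge p>|X|+|Y|-1 .$$
So Corollary 3 gives a rainbow matching $\tau$ of $(\bar a_i)$ and $(\bar b_j)$.

**Step 3: lifting.** We have $k<p\le r$ and the $a_i$ are distinct, so Lemma 2 turns $\tau$ into a permutation $\pi\in S_k$ for which all products $a_ib_{\pi(i)}$ are distinct. $\blacksquare$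

**Case 2 in numbers.** Let $G=\mathbb Z/25$, $k=4$, $a=(0,5,10,1)$, $b=(0,5,10,15)$. With $A'=\{0,5,10\}$ and $B'=B$ we get $|A'+B'|=5=3+4-2$, so we are in Case 2 with $N=5\mathbb Z/25$, $r=5$. In $G/N\cong\mathbb Z/5$ the images are $\bar A=\{0,1\}$, $\bar B=\{0\}$, so equality holds in (4): $2+1=p-2$. Take $\tau=\mathrm{id}$, with classes $\{1,2,3\}$ and $\{4\}$. In the first class, identifying $5j\in N$ with $j$, both sequences are $(0,1,2)$, and the identity gives $0,2,4$. The four sums are $0,10,20$ and $1+15=16$.

## Infinite abelian groups, repeated entries, and non-abelian groups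

**Proposition 5.** Theorem A holds for every abelian group $G$, possibly infinite, and every positive integer $k<p(G)$.

*Proof.* The proof above never used that $G$ is finite: Kneser's theorem, (F1), (F2), and Lemmas 2 and 4 are stated for all abelian groups. If $G$ is torsion-free, then $p(G)=\infty$; stabilizers of finite nonempty sets are finite, hence trivial, and Case 1 always applies. $\blacksquare$

**Proposition 6.** Let $G$ be abelian, $k<p(G)$, and let $a_1,\dots,a_k$ and $b_1,\dots,b_k$ be arbitrary sequences in $G$ with value sets $A,B$. Suppose that there is no subgroup $N$ of prime order $r$ with cosets $gN,hN$ satisfying $|A\cap gN|+|B\cap hN|\ge r+2$. Then there is $\pi\in S_k$ such that $a_ib_{\pi(i)}=a_jb_{\pi(j)}$ implies $a_i=a_j$ and $b_{\pi(i)}=b_{\pi(j)}$.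

*Proof.* If the hypothesis of Corollary 3 failed for some $A'\subseteq A$, $B'\subseteq B$, then Lemma 4, which needs only $|A'|,|B'|\le k<p(G)$, would give $N$ of prime order $r$ and cosets $gN\supseteq A'$, $hN\supseteq B'$ with $|A\cap gN|+|B\cap hN|\ge|A'|+|B'|\ge r+2$. This was excluded, so Corollary 3 applies. $\blacksquare$

Corollary 3 holds in every group, so any lower bound for product sets can be fed into it. Károlyi's theorem (*The Cauchy–Davenport theorem in group extensions*, Enseign. Math. 51 (2005)) says that in a finite group $G$ with $|G|>1$ and smallest prime divisor $p(G)$ of $|G|$, all nonempty $X,Y\subseteq G$ satisfy $|XY|\ge\min\{p(G),|X|+|Y|-1\}$.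

**Proposition 7.** Let $G$ be any finite group with $|G|>1$, possibly non-abelian, and let $p(G)$ be the smallest prime divisor of $|G|$. Let $a_1,\dots,a_k$ and $b_1,\dots,b_k$ be sequences in $G$ with $s$ and $t$ distinct values, where $s+t\le p(G)+1$. Then some $\pi\in S_k$ has the property that $a_ib_{\pi(i)}=a_jb_{\pi(j)}$ implies $a_i=a_j$ and $b_{\pi(i)}=b_{\pi(j)}$. In particular, if the $a_i$ are distinct and $k+t\le p(G)+1$ (for example if $k\le(p(G)+1)/2$), the products $a_ib_{\pi(i)}$ can be made distinct.

*Proof.* For nonempty subsets $X',Y'$ of the two value sets, $|X'|+|Y'|-1\le s+t-1\le p(G)$. So Károlyi's theorem gives $|X'Y'|\ge|X'|+|Y'|-1$, and Corollary 3 applies. If the $a_i$ are distinct, then $s=k$, and $a_i=a_j$ means $i=j$. If $k\le(p(G)+1)/2$, then $k+t\le2k\le p(G)+1$. $\blacksquare$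

Proposition 7 puts no restriction on the multiplicities, and in that generality $s+t\le p(G)+1$ cannot be relaxed. Let $A,B$ be subsets of a subgroup of order $p=p(G)$ with $|A|+|B|=p+2$ and $|A|,|B|\ge2$. Then $|AB|\le p<|A|+|B|-1$, so (B1) fails for $A'=A$, $B'=B$. The proof of (B2) ⇒ (B1), with this $A'$ and $B'$, shows that its margins $m,n$ admit no matrix $c$ as in (B2). These margins are positive on all of $A$ and $B$, so they are the multiplicities of two sequences with value sets exactly $A$ and $B$. A $\pi$ as in Proposition 7 for these sequences would yield such a matrix, by counting the indices with each pair $(a_i,b_{\pi(i)})$. So no such $\pi$ exists.
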